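\title{Complete ternary trees embed in their optimal hypercubes with dilation two}

\begin{abstract}
We prove a conjecture of Havel: every complete ternary tree embeds with load $1$ and dilation $2$ into the smallest hypercube that has enough vertices. The tree is built two, three or four levels at a time. The invariant is that the leaves are evenly spread in a fractional sense; integrality of network flows turns this into a placement of the next level whose rounding error is less than $1$ on every dyadic subcube, and the errors are repaired by flows whose strength decays geometrically with the dimension of the subcube. We also show that dilation $1$ is impossible for a set of heights of asymptotic density $\log_2\frac32$.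
\end{abstract}

\section{Introduction}\label{sec:intro}

The hypercube $Q_n$ has the binary strings of length $n$ as vertices, two strings being adjacent if they differ in exactly one position. The distance $d(x,y)$ in $Q_n$ is the number of positions in which $x$ and $y$ differ, and a \emph{facet} is the set of the $2^{n-1}$ strings with a prescribed bit in a prescribed position. The complete ternary tree $T_h$ of height $h$ is the rooted tree in which every internal vertex has three children and every leaf is at distance $h$ from the root. It has $3^h$ leaves and $(3^{h+1}-1)/2$ vertices. Let $n_h$ be the least $n$ with $2^n\ge(3^{h+1}-1)/2$; the cube $Q_{n_h}$ is the \emph{optimal hypercube} of $T_h$.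

An \emph{embedding} of a graph $G$ into a graph $H$ consists of a map $f\colon V(G)\to V(H)$ together with a path in $H$ from $f(u)$ to $f(v)$ for every edge $uv$ of $G$. It has \emph{load} $1$ if $f$ is injective and \emph{dilation} $2$ if all these paths have length at most $2$. Since the paths may be taken to be shortest paths, only the map matters: we look for an injective $f\colon V(T_h)\to Q_n$ under which every parent and child are at distance at most $2$. Load $1$ forces $n\ge n_h$, so the optimal hypercube is the smallest possible host, and the question is how far the edges must be stretched to fit into it.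

Dilation $1$ would make $T_h$ a subgraph of $Q_{n_h}$. This fails already for $h=1$, because $Q_2$ is a $4$-cycle and has no vertex of degree $3$. It also fails for many larger $h$ by parity: both graphs are bipartite, the two color classes of the cube are equal, and those of the tree have sizes roughly in the ratio $3:1$. With dilation $2$ a child may have either parity, and a vertex of $Q_n$ has $n+\binom n2$ other vertices within distance $2$ but only three children to place. No local obstruction remains, and one is led to guess that dilation $2$ always suffices. This is Havel's conjecture, as stated in \cite{ternary}, and our main result.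

\begin{theorem}\label{thm:main}
For every $h\ge1$ the complete ternary tree of height $h$ has an embedding with load $1$ and dilation $2$ into its optimal hypercube.
\end{theorem}

The difficulty is global, and it is measured by the number
\[
\lambda_h=\frac{3^{h+1}}{2^{n_h}} .
\]
For $h\ge2$ it lies in $(1,2)$ (Lemma~\ref{lem:arith}), and $T_h$ fills the fraction $\lambda_h/2-2^{-n_h-1}$ of its cube. The values $\lambda_h$ come arbitrarily close to $2$ (Section~\ref{sec:heights}), so there are heights at which almost no vertex of the cube may be wasted. We call $h\ge2$ \emph{critical} if $\lambda_h>\frac32$, that is, if the $3^h$ leaves alone outnumber the vertices of a facet of $Q_{n_h}$. The proof gives more at these heights, and dilation $2$ is best possible there.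

\begin{theorem}\label{thm:extra}
\begin{enumerate}
\item[(a)] For every critical $h$ the embedding in Theorem~\ref{thm:main} can be chosen so that all $2^{n_h-1}$ vertices of some facet of $Q_{n_h}$ are images of leaves, and so that each image of a leaf can distribute weight $3$ among the vertices at distance at most $1$ from it in such a way that every vertex of $Q_{n_h}$ receives total weight $\lambda_h$.
\item[(b)] Dilation $2$ cannot be replaced by $1$ for $h=1$, nor for any $h\ge2$ with $\lambda_h>\frac43$. These heights include all critical ones and have asymptotic density $\log_2\frac32$.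
\end{enumerate}
\end{theorem}

We make no claim about dilation $1$ for the heights $h\ge2$ with $\lambda_h<\frac43$.

Section~\ref{sec:heights} reduces Theorem~\ref{thm:main} to critical heights and proves Theorem~\ref{thm:extra}(b). Section~\ref{sec:example} shows the method on the passage from $T_2\subset Q_4$ to $T_4\subset Q_7$. The even spreading of weight in Theorem~\ref{thm:extra}(a) is the inductive invariant; Section~\ref{sec:tools} explains how it is rounded to a placement of the next level and how it is restored afterwards. The inductive step depends on whether $\lambda_h$ lies below $\frac74$, above $\frac{16}9$, or between these numbers; the three cases occupy Sections~\ref{sec:low}, \ref{sec:high} and~\ref{sec:window}, and Section~\ref{sec:end} assembles them.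

From now on \emph{embedding} means an injective vertex map under which adjacent vertices are at distance at most $2$, and tree vertices are identified with their images. For an embedding of $T_h$ in $Q_n$ we write $U_h$ for the set of used vertices, $S_h\subseteq U_h$ for the set of leaves and $F_h=Q_n\setminus U_h$ for the set of \emph{free} vertices. For a function $\varphi$ and a set $B$ we put $\varphi(B)=\sum_{y\in B}\varphi(y)$; we write $1_B$ for the indicator function of $B$ and $t^+=\max(t,0)$. The elements of $Q_2$ are called \emph{words}; they form the $4$-cycle $00,01,11,10$.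

\section{Critical heights}\label{sec:heights}

When the height grows by one the tree triples, so the optimal cube doubles or quadruples.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] For $m\ge3$ the number $3^m-1$ is not a power of $2$.
\item[(b)] For $h\ge2$ we have $1<\lambda_h<2$ and $n_h=\lfloor(h+1)\log_23\rfloor$, and $\lambda_h$ is none of $\frac43,\frac74,\frac{16}9$.
\item[(c)] Let $h\ge2$. If $\lambda_h<\frac43$, then $n_{h+1}=n_h+1$ and $\lambda_{h+1}=\frac32\lambda_h$. If $\lambda_h>\frac43$, then $n_{h+1}=n_h+2$ and $\lambda_{h+1}=\frac34\lambda_h$. In particular $h+1$ is critical if and only if $n_{h+1}=n_h+1$.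
\item[(d)] Let $g$ be critical and let $g^+$ be the next critical height. If $\lambda_g<\frac{16}9$, then $g^+=g+2$, $n_{g^+}=n_g+3$ and $\lambda_{g^+}=\frac98\lambda_g>\frac{27}{16}$. If $\lambda_g>\frac{16}9$, then $g^+=g+3$, $n_{g^+}=n_g+5$ and $\lambda_{g^+}=\frac{27}{32}\lambda_g<\frac{27}{16}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $m$ is odd, then $3^m-1\equiv2\pmod4$ and $3^m-1>2$. If $m=2k$ and $3^m-1=(3^k-1)(3^k+1)$ is a power of $2$, then both factors are powers of $2$ that differ by $2$, so they are $2$ and $4$, and $m=2$.

(b) By (a), $2^{n+1}\ge3^{h+1}-1$ holds if and only if $2^{n+1}>3^{h+1}$. Hence $2^{n_h}<3^{h+1}<2^{n_h+1}$, which gives the first two statements. The third follows from unique factorization.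

(c) We have $\lambda_{h+1}=3\lambda_h/2^{\,n_{h+1}-n_h}\in(1,2)$ and $3\lambda_h\in(3,6)$, so the exponent is $1$ if $3\lambda_h<4$ and $2$ if $3\lambda_h>4$. In the first case $\lambda_{h+1}>\frac32$, in the second $\lambda_{h+1}<\frac32$.

(d) Since $\lambda_g>\frac32>\frac43$, the first step adds two dimensions and $\lambda_{g+1}=\frac34\lambda_g$. If $\lambda_g<\frac{16}9$, then $\lambda_{g+1}<\frac43$, the second step adds one dimension, and $\lambda_{g+2}=\frac98\lambda_g>\frac98\cdot\frac32$. If $\lambda_g>\frac{16}9$, then $\lambda_{g+1}>\frac43$, the second step adds two dimensions, $\lambda_{g+2}=\frac9{16}\lambda_g<\frac98$, the third step adds one dimension, and $\lambda_{g+3}=\frac{27}{32}\lambda_g<\frac{27}{32}\cdot2$.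
\end{proof}

The first critical height is $2$, with $n_2=4$ and $\lambda_2=\frac{27}{16}$. By (d) the next ones are $4$, with $n_4=7$ and $\lambda_4=\frac{243}{128}>\frac{16}9$, and then $7$.

Two new dimensions pay for one new level without any effort.

\begin{lemma}\label{lem:trivial}
If $T_h$ embeds in $Q_n$, then $T_{h+1}$ embeds in $Q_{n+2}$. Consequently Theorem~\ref{thm:main} holds if it holds for all critical heights.
\end{lemma}

\begin{proof}
Write the vertices of $Q_{n+2}$ as $(y,w)$ with $y\in Q_n$ and $w\in Q_2$. Place $y\in U_h$ at $(y,00)$ and the children of a leaf $s$ at $(s,01),(s,10),(s,11)$. For the second statement use induction on $h$. The tree $T_1$ has four vertices and any bijection onto $Q_2$ is an embedding, since all distances in $Q_2$ are at most $2$. The height $2$ is critical, and a noncritical $h\ge3$ has $n_h=n_{h-1}+2$ by Lemma~\ref{lem:arith}(c).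
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extra}(b)]
The case $h=1$ was settled in the introduction. Let $h\ge2$, $\lambda_h>\frac43$, $n=n_h$, and suppose that $T_h$ is a subgraph of $Q_n$. The levels $h,h-2,\dots$ of the tree then lie in one color class of $Q_n$, which has $2^{n-1}$ vertices. These levels contain $3^h+3^{h-2}+\dots=(3^{h+2}-c)/8$ vertices, with $c=1$ for even $h$ and $c=3$ for odd $h$. Hence $3^{h+2}-2^{n+2}\le3$. On the other hand $\lambda_h>\frac43$ says that $3^{h+2}-2^{n+2}>0$. This difference is odd and not divisible by $3$, so it equals $1$, contrary to Lemma~\ref{lem:arith}(a).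

By Lemma~\ref{lem:arith}(b), $\log_2\lambda_h$ is the fractional part of $(h+1)\log_23$, and $\log_23$ is irrational. Weyl's equidistribution theorem states that for irrational $\alpha$ the proportion of $m\le M$ for which the fractional part of $m\alpha$ lies in a given interval $I\subseteq[0,1)$ tends to the length of $I$. The condition $\lambda_h>\frac43$ corresponds to $I=(\log_2\frac43,1)$, of length $\log_2\frac32$.
\end{proof}

The same theorem shows that $\lambda_h$ visits every subinterval of $(1,2)$ infinitely often. So $\lambda_h$ comes arbitrarily close to $2$, and none of the three cases of the induction can be avoided.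

\section{From $T_2\subset Q_4$ to $T_4\subset Q_7$}\label{sec:example}

The smallest critical step adds two levels but only three dimensions. We carry it out by hand; the two lemmas of this section are used throughout the paper.

\subsection{Spreading the children}

The construction in Lemma~\ref{lem:trivial} keeps all children of $s$ over the vertex $s$. So three children sit over each old leaf and none over any other vertex of $Q_n$, and there is no control over the room left for the next level. It is better to spend one unit of distance in the old cube: a child of $(s,00)$ may be placed at $(y,01)$ or $(y,10)$ for any $y$ with $d(s,y)\le1$. Every $y\in Q_n$, used or not, offers two such places. The average number of children per vertex of $Q_{n_h}$ is $3|S_h|/2^{n_h}=\lambda_h$, which lies between $1$ and $2$, so we may hope to put one or two children over each $y$.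

\begin{definition}\label{def:serve}
A set $S\subseteq Q_n$ \emph{serves} a \emph{demand} $\mu\colon Q_n\to[0,\infty)$ if there are numbers $x(s,y)\ge0$ $(s\in S,\ y\in Q_n)$, equal to zero unless $d(s,y)\le1$, with $\sum_yx(s,y)=3$ for all $s\in S$ and $\sum_sx(s,y)=\mu(y)$ for all $y\in Q_n$. If all $x(s,y)$ are integers, the service is \emph{integral} and $\mu$ is called its \emph{load}, usually written $\ell$. A vertex of load $2$ is \emph{heavy}, a vertex of load $1$ is \emph{light}.
\end{definition}

\begin{lemma}[lifting]\label{lem:lift}
Let $T_h$ be embedded in $Q_n$ and let $S_h$ have an integral service with load $\ell(y)\in\{1,2\}$ for all $y$. Then $T_{h+1}$ embeds in $Q_{n+2}$ so that $T_h$ occupies the vertices $(y,00)$ with $y\in U_h$, and the leaves are the vertices $(y,01)$ for all $y$ and $(y,10)$ for heavy $y$.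
\end{lemma}

\begin{proof}
Assign $x(s,y)$ children of $s$ to $y$. Place the first child assigned to $y$ at $(y,01)$ and the second, if there is one, at $(y,10)$. Its distance from the parent $(s,00)$ is $d(s,y)+1\le2$.
\end{proof}

\subsection{Placing the grandchildren}

Add one more coordinate $b$, write the vertices of $Q_{n+3}$ as $(y,w,b)$, and put the lifted tree $T_{h+1}$ into the facet $b=0$. A vertex $(y,w,b)$ lies \emph{over} $y$. Over a $4$-cycle $C$ of $Q_n$ there are $32$ vertices, four of which, the vertices $(y,00,0)$, may be occupied by $T_h$. If $C$ has load $\ell(C)$ and the next level is to stay over $C$, the two new levels need $\ell(C)+3\ell(C)$ places. So load $7$ fits exactly into the $28$ places that are certainly available, while load $8$ requires all four vertices of $C$ to be free. We also want the new leaves to fill the facet $b=1$, which needs $3\ell(C)\ge16$. This leaves the loads $6,7,8$, and each of them is realized by a fixed pattern.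

\begin{table}[ht]
\[
\begin{array}{cc|cccc|cc|c}
 & & \multicolumn{4}{c|}{L_7} & \multicolumn{2}{c|}{L_6} & L_8\\
b & w & y_1 & y_2 & y_3 & y_4 & y_1 & y_2 & y_1\\ \hline
1 & 00 & a_1 & a_2 & a_3 & a_4 & a_1 & a_2 & a_1\\
1 & 01 & a_1 & a_2 & a_3 & a_4 & a_1 & a_2 & a_1\\
1 & 11 & c_1 & c_2 & c_3 & a_4 & a_1 & a_2 & c_1\\
1 & 10 & c_2 & c_2 & c_3 & c_1 & c_1 & c_1 & c_1\\ \hline
0 & 00 & \cdot & \cdot & \cdot & \cdot & \cdot & \cdot & a_1\\
0 & 01 & \bullet & \bullet & \bullet & \bullet & \bullet & \bullet & \bullet\\
0 & 11 & a_1 & a_2 & a_3 & c_3 & \cdot & \cdot & c_1\\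
0 & 10 & \bullet & \bullet & \bullet & c_1 & \bullet & c_1 & \bullet
\end{array}
\]
\caption{The leaf patterns. The entry in row $(b,w)$ and column $y_i$ is the parent of the new leaf placed at $(y_i,w,b)$, where $a_i=(y_i,01,0)$ and $c_i=(y_i,10,0)$. A bullet marks the position of a parent, a dot a vertex that the pattern does not touch. In $L_7$ the columns form a $4$-cycle with $y_4$ light; in $L_6$ they form an edge with $y_1$ heavy and $y_2$ light; in $L_8$ the vertex $y_1$ is heavy and free.}\label{tab:patterns}
\end{table}

\begin{lemma}[leaf patterns]\label{lem:patterns}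
In the situation above let $C$ be a $4$-cycle of $Q_n$. In each of the following cases every leaf of $T_{h+1}$ over $C$ can be given three children over $C$, all distinct and unused by $T_{h+1}$, so that all $16$ vertices over $C$ with $b=1$ are used, and so that the children with $b=0$ are as stated.
\begin{itemize}
\item[$L_7$:] $C$ has exactly one light vertex $z$. The children with $b=0$ are $(y,11,0)$ for $y\in C$ and $(z,10,0)$.
\item[$L_6$:] $C$ is the union of two disjoint edges, each with one heavy and one light end. The children with $b=0$ are $(z,10,0)$ for the two light $z$.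
\item[$L_8$:] All vertices of $C$ are heavy and free. The children with $b=0$ are $(y,11,0)$ and $(y,00,0)$ for $y\in C$.
\end{itemize}
\end{lemma}

\begin{proof}
Use Table~\ref{tab:patterns}: for $L_7$ on the cycle $y_1y_2y_3y_4$ with $y_4=z$, for $L_6$ on each of the two edges, for $L_8$ at each of the four vertices. Every parent occurs three times, every cell has one entry, and the rows with $b=1$ are full. A cell $(y,10,0)$ receives a child only if $y$ is light and a cell $(y,00,0)$ only if $y$ is free, so no used vertex is taken. A child of $a_i$ stays over $y_i$ and differs from $a_i$ in $b$, in one bit of $w$, or in both. The same holds for the children of $c_i$ over $y_i$. The remaining children are $(y_1,10,1)$ of $c_2$, $(y_4,10,1)$ and $(y_4,10,0)$ of $c_1$, and $(y_4,11,0)$ of $c_3$ in $L_7$, and $(y_2,10,1)$, $(y_2,10,0)$ of $c_1$ in $L_6$. Each of them moves to a neighbor of $y_i$ and changes at most one further bit.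
\end{proof}

\begin{example}\label{ex:base}
Embed $T_2$ in $Q_4$ with root $0100$, children $0000$, $1110$, $1000$, and leaves
\[
0000\to0001,0011,0101,\qquad 1110\to1111,1011,0111,\qquad 1000\to1001,1101,1100 .
\]
The $13$ strings are distinct and all distances are at most $2$. The leaves are the eight strings ending in $1$, which form a facet, and $1100$. The free vertices are $0010,0110,1010$.

The nine leaves have $27$ children, to be spread over $16$ vertices. Let each leaf $q1$ send $2$ to itself and $1$ to $q0$, and let $1100$ send $1$ to each of $1100,1000,0100$. The light vertices of this integral service are $0000,0010,0110,1010,1110$, and all others are heavy. Split $Q_4$ into four $4$-cycles by fixing the first two bits. The cycles with prefixes $11$, $10$, $01$ have one light vertex each, so they have load $7$. The cycle with prefix $00$ has load $6$ and is the union of the edges $\{0001,0000\}$ and $\{0011,0010\}$. Lifting, and then applying $L_7$ three times and $L_6$ once, embeds $T_4$ in $Q_7$. Its $81$ leaves are the $64$ vertices with $b=1$ and $5+5+5+2$ vertices with $b=0$. The $128-121=7$ free vertices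 are $(y,00,0)$ for the three free $y$ and $(y,11,0)$ for the four $y$ with prefix $00$.
\end{example}

Two things in this example must be made systematic. The integral service with loads $6$ and $7$ on the $4$-cycles was found by inspection; in general it will come from rounding a fractional service of the constant demand $\lambda_h$. And the new leaves must again serve a constant demand, although they are unevenly placed in the facet $b=0$.

\section{Rounding and averaging}\label{sec:tools}

\subsection{Dyadic cubes and the invariant}

Fix an order of the coordinates of $Q_n$. A \emph{dyadic cube} of dimension $k$ is obtained by fixing the first $n-k$ coordinates. Each $y$ lies in exactly one dyadic cube $B_k(y)$ of dimension $k$. For $k<n$ let $y^{(k)}$ be obtained from $y$ by flipping coordinate number $n-k$, and let $B'_k(y)=B_k(y^{(k)})$. The cubes $B_k(y)$ and $B'_k(y)$ are \emph{siblings}: they are the two halves of $B_{k+1}(y)$, and $y\mapsto y^{(k)}$ matches them by edges. Dyadic cubes of dimension $1$ are called \emph{pairs}, those of dimension $2$, which are $4$-cycles, \emph{quads}. For $\varphi\colon Q_n\to\mathbb R$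 let
\[
\Delta_k(\varphi)=\max|\varphi(B)-\varphi(B')|
\]
over all siblings $B,B'$ of dimension $k$. For a set $F$ we write $\Delta_k(F)=\Delta_k(1_F)$, and $\Delta_k(F)\le2^k$ trivially.

\begin{definition}\label{def:good}
Let $h$ be critical. An embedding of $T_h$ in $Q_{n_h}$, together with an order of the coordinates, is \emph{good} if
\begin{itemize}
\item[(G0)] some facet of $Q_{n_h}$ consists of leaves;
\item[(G1)] $S_h$ serves the constant demand $\lambda_h$;
\item[(G2)] $\Delta_k(F_h)\le16+4k$ for $0\le k<n_h$.
\end{itemize}
\end{definition}

\begin{theorem}\label{thm:good}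
Good embeddings exist for all critical heights.
\end{theorem}

Condition (G1) drives every inductive step. It does not refer to the order of the coordinates, so when we verify it we may use any convenient order. Condition (G2) says that the free vertices are evenly spread. It is handed on in Sections~\ref{sec:low} and~\ref{sec:high} and needed only in Section~\ref{sec:window}, where old free vertices must absorb new leaves. Condition (G0) is never used as a hypothesis; it is the shape in which we can verify (G1).

\subsection{Rounding}

A family of sets is \emph{laminar} if any two members are disjoint or nested; the dyadic cubes of $Q_n$ are an example. We use the integrality theorem for network flows: if the arcs of a finite directed graph carry integer lower and upper bounds (upper bounds may be infinite), and if there is a real circulation within the bounds, that is, an assignment of values to the arcs with inflow equal to outflow at each node, then there is an integral one.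

Consider finitely many \emph{sources} with integer supplies, finitely many \emph{targets}, and a set of allowed pairs (source, target). A \emph{transport} is a family $x(s,y)\ge0$, zero outside the allowed pairs, in which each source sends exactly its supply. A service is a transport with supplies $3$.

\begin{lemma}[rounding]\label{lem:round}
Let $x$ be a transport with target totals $\mu(y)=\sum_sx(s,y)$, and let $\mathcal L$ be a laminar family of sets of targets that contains all singletons. Then there is an integral transport with the same supplies and allowed pairs whose target totals $\ell$ satisfy $\ell(L)\in\{\lfloor\mu(L)\rfloor,\lceil\mu(L)\rceil\}$ for all $L\in\mathcal L$.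
\end{lemma}

\begin{proof}
Take a node for each source, a node for each $L\in\mathcal L$, and one further node $\ast$. Draw an arc $\ast\to s$ with both bounds equal to the supply of $s$; an arc $s\to\{y\}$ with bounds $0,\infty$ for each allowed pair; and an arc from each $L$ to the smallest member of $\mathcal L$ properly containing it, or to $\ast$ if there is none, with bounds $\lfloor\mu(L)\rfloor,\lceil\mu(L)\rceil$. Since $\mathcal L$ is laminar, these last arcs form a forest directed toward $\ast$, and in any circulation the arc leaving $L$ carries the total received by the targets in $L$. The transport $x$ gives a real circulation within the bounds, and an integral circulation gives the required transport.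
\end{proof}

Applied to a service of a constant demand $\lambda\in(1,2)$ and the family of all dyadic cubes, the lemma gives an integral service with
\begin{equation}\label{eq:dyadic}
\ell(y)\in\{1,2\},\qquad \ell(B)\in\{\lfloor\lambda|B|\rfloor,\lceil\lambda|B|\rceil\}\ \text{ for dyadic }B,\qquad\Delta_k(\ell)\le1\ \text{ for all }k.
\end{equation}
We call it a \emph{dyadic rounding}. The point is that the error does not grow with the dimension of $B$.

\subsection{Averaging flows}

A \emph{flow} on $Q_m$ is a function $\psi\ge0$ on ordered pairs of adjacent vertices; $\psi^+(y)$ and $\psi^-(y)$ denote the total outflow and inflow at $y$. The flow \emph{carries} a real function $\varphi$ to $\varphi-\psi^++\psi^-$. If $\psi_1$ carries $\varphi_0$ to $\varphi_1$ and $\psi_2$ carries $\varphi_1$ to $\varphi_2$, then $\psi_1+\psi_2$ carries $\varphi_0$ to $\varphi_2$. Opposite amounts on one edge may be canceled; this keeps $\psi^+-\psi^-$ and does not increase $\psi^\pm$. Sending a negative amount means sending its absolute value in the opposite direction.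

\begin{lemma}[dyadic averaging]\label{lem:avg}
Let $\varphi\colon Q_m\to\mathbb R$ and let $\varphi_k(y)=2^{-k}\varphi(B_k(y))$ be the average of $\varphi$ over $B_k(y)$. For $0\le k<m$, the flow that sends $\frac12\big(\varphi_k(y)-\varphi_k(y^{(k)})\big)^+$ from each $y$ to $y^{(k)}$ carries $\varphi_k$ to $\varphi_{k+1}$, and its inflow plus outflow at any vertex is at most $2^{-k-1}\Delta_k(\varphi)$.
\end{lemma}

\begin{proof}
After the exchange both $y$ and $y^{(k)}$ have the value $\frac12\big(\varphi_k(y)+\varphi_k(y^{(k)})\big)=\varphi_{k+1}(y)$. Only the edge $yy^{(k)}$ is used at $y$, in one direction, with amount $2^{-k-1}|\varphi(B_k(y))-\varphi(B'_k(y))|$.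
\end{proof}

We call this flow the \emph{exchange at scale $k$}. The exchanges at scales $r,\dots,m-1$ together carry $\varphi_r$ to the global average of $\varphi$. If $\Delta_k(\varphi)$ is bounded, or grows linearly in $k$, the total traffic through a vertex is bounded independently of $m$, and almost all of it comes from the smallest scales. For the smallest scales we need more careful flows on $4$-cycles.

\begin{lemma}\label{lem:cycle}
For a subset $P$ of a $4$-cycle define the flow $\theta_P$ as follows.
\begin{itemize}
\item $P=\{p\}$: $p$ sends $\frac38$ to each neighbor, and each neighbor sends $\frac18$ to the vertex opposite $p$.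
\item $P$ consists of two adjacent vertices: each sends $\frac12$ to its neighbor outside $P$.
\item $P$ consists of two opposite vertices: each sends $\frac14$ to each neighbor.
\item $|P|=3$, with missing vertex $r$: the vertex opposite $r$ sends $\frac18$ to each neighbor, and each of these sends $\frac38$ to $r$.
\item $|P|\in\{0,4\}$: $\theta_P=0$.
\end{itemize}
Then $\theta_P$ carries $1_P$ to the constant $|P|/4$. The inflow at a member of $P$ is $0$ if $|P|\ne3$ and at most $\frac18$ if $|P|=3$; the inflow at a nonmember is at most $\frac34$.
\end{lemma}

\begin{proof}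
For $|P|=1$ the final values are $1-\frac34$, $\frac38-\frac18$, $\frac18+\frac18$. For $|P|=2$ each member loses $\frac12$ and each nonmember gains $\frac12$. For $|P|=3$ the final values are $1-\frac14$, $1+\frac18-\frac38$, $\frac38+\frac38$. The inflows are read off from the list.
\end{proof}

\subsection{Service by a facet and a few more vertices}

In a service, weight moves by at most one edge, whereas a flow may carry an excess across the whole cube. The two are linked by relaying: a source that receives help from a neighbor in covering its own demand can pass the same amount on to another neighbor. When $S$ contains the facet $b=1$, every edge of that facet can be used in this way. Let $S_0\subseteq Q_N$ and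
\[
S=(Q_N\times\{1\})\cup(S_0\times\{0\})\subseteq Q_{N+1}.
\]
The \emph{column} $q\in Q_N$ is the pair $(q,0),(q,1)$; it contains two sources if $q\in S_0$ and one otherwise. A column with one source must feed $(q,0)$ by itself, which limits what it can send sideways. A second flow $g$, in the facet $b=0$, lets columns in $S_0$ feed such vertices directly.

\begin{lemma}[columns]\label{lem:col}
Let $\mu\ge0$ be a demand on $Q_{N+1}$ and let $f,g$ be flows on $Q_N$ with $g(q,q')>0$ only if $q\in S_0$ and $q'\notin S_0$. Suppose that
\begin{itemize}
\item[(C1)] $f+g$ carries the function $q\mapsto3+3\cdot1_{S_0}(q)-\mu(q,0)-\mu(q,1)$ to $0$;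
\item[(C2)] $g^+(q)\le3-\mu(q,0)$ and $f^+(q)\le3$ for $q\in S_0$;
\item[(C3)] $g^-(q)\le\mu(q,0)$ and $f^+(q)\le3-\mu(q,0)+g^-(q)$ for $q\notin S_0$.
\end{itemize}
Then $S$ serves $\mu$.
\end{lemma}

\begin{proof}
For adjacent $q,q'$ the source $(q,1)$ sends $f(q,q')$ to $(q',1)$, and for $q\in S_0$ the source $(q,0)$ sends $g(q,q')$ to $(q',0)$. Fix $q$, write $\mu_b=\mu(q,b)$, and omit the argument $q$.

If $q\notin S_0$, the source $(q,1)$ also sends $\mu_0-g^-$ to $(q,0)$ and $3-\mu_0+g^--f^+$ to itself. These amounts are nonnegative by (C3), and with $f^+$ they add up to $3$. The vertex $(q,0)$ receives $(\mu_0-g^-)+g^-=\mu_0$. The vertex $(q,1)$ receives $3-\mu_0+g^--f^++f^-$, which is $\mu_1$ by (C1), since $g^+=0$.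

If $q\in S_0$, the source $(q,0)$ also sends $\mu_0$ to itself and $3-\mu_0-g^+$ to $(q,1)$, and $(q,1)$ sends $3-f^+$ to itself. These amounts are nonnegative by (C2), and both sources send $3$. The vertex $(q,0)$ receives $\mu_0$, since $g^-=0$, and $(q,1)$ receives $6-\mu_0-g^+-f^++f^-$, which is $\mu_1$ by (C1).
\end{proof}

\begin{proposition}\label{prop:base}
The embedding of $T_2$ in $Q_4$ in Example~\ref{ex:base} is good.
\end{proposition}

\begin{proof}
(G0) was noted in the example, and (G2) holds because $|F_2|=3$. For (G1) apply Lemma~\ref{lem:col} with $N=3$, $S_0=\{p\}$, $p=110$, $\mu=\frac{27}{16}$ and $g=0$. The function in (C1) is $\frac{21}8$ at $p$ and $-\frac38$ elsewhere. Let $f$ send $\frac78$ from $p$ to each neighbor, $\frac14$ from each neighbor of $p$ to each of its two neighbors at distance $2$ from $p$, and $\frac18$ from each of those three vertices to the antipode of $p$. The net gains at distance $1,2,3$ are $\frac78-\frac12$, $\frac12-\frac18$, $\frac38$, so (C1) holds. The outflow is $\frac{21}8\le3$ at $p$ and at most $\frac12\le3-\frac{27}{16}$ elsewhere.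
\end{proof}

All embeddings that we construct end with two word coordinates and one facet coordinate. For these, Lemmas~\ref{lem:avg}--\ref{lem:col} combine into a numerical criterion for (G1).

\begin{lemma}[facet criterion]\label{lem:crit}
Write the vertices of $Q_{m+3}$ as $(y,w,b)$ with $y\in Q_m$, $w\in Q_2$, $b\in\{0,1\}$, and fix an order of the coordinates of $Q_m$. Let $P_y\subseteq Q_2$ with $x(y)=|P_y|\le3$, and let $S$ consist of the facet $b=1$ and the vertices $(y,w,0)$ with $w\in P_y$. Assume that $\lambda=3|S|/2^{m+3}\in[\frac32,2)$, put $\kappa=3-\lambda$, and let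
\[
o(y)=\sum_{k=0}^{m-1}o_k(y),\qquad o_k(y)=\tfrac38\,2^{-k}\big(x(B_k(y))-x(B'_k(y))\big)^+ .
\]
Suppose that for every $y$: $o(y)\le\kappa$ if $x(y)\le1$; $o(y)\le2\kappa$ if $x(y)=2$; and $o(y)\le\frac94$ and $\lambda\ge\frac{15}8$ if $x(y)=3$. Then $S$ serves the constant demand $\lambda$.
\end{lemma}

Note that $o_k(y)$ is $\frac38$ times the amount by which the average of $x$ on $B_k(y)$ exceeds the average on the sibling, and that $o_k(y)\le\frac38\,2^{-k}\Delta_k(x)$.

\begin{proof}
The columns are the pairs $q=(y,w)$, and $S_0=\{(y,w):w\in P_y\}$. From $|S|=2^{m+2}+|S_0|$ we get $3|S_0|/2^{m+2}=2\lambda-3$. So (C1) asks that $f+g$ carry $3\cdot1_{S_0}$ to its average $2\lambda-3$. On each \emph{fiber} $\{y\}\times Q_2$ take the flow $3\theta_{P_y}$, which produces the value $\frac34x(y)$ on the fiber. Then, for each word $w$, apply the exchanges at scales $0,\dots,m-1$ to the function $y\mapsto\frac34x(y)$. The result is constant, hence equal to the average, and the exchanges have outflow $o=o(y)$ at each column $(y,w)$. Let $g$ be the part of the fiber flow specified below and $f$ the rest, including all exchanges.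 Since $1<\kappa\le\frac32\le\lambda$, conditions (C2) ($g^+\le\kappa$, $f^+\le3$) and (C3) ($g^-\le\lambda$, $f^+\le\kappa+g^-$) hold in each case:
\begin{itemize}
\item $x(y)=0$. Here $g=0$ and $f^+=o\le\kappa$.
\item $P_y=\{p\}$. The edges from $p$ carry $\frac98$; let $g=\frac\kappa2\le\frac34$ on both. At $p$: $g^+=\kappa$ and $f^+=\frac94-\kappa+o\le\frac94$. At the neighbors of $p$: $g^-=\frac\kappa2$ and $f^+=\frac38+o\le\frac\kappa2+\kappa$. At the opposite word: $f^+=o\le\kappa$.
\item $x(y)=2$. In the adjacent case let $g=\kappa$ on the two edges, which carry $\frac32$; in the opposite case let $g=\frac\kappa2$ on the four edges, which carry $\frac34$. In both cases members have $g^+=\kappa$ and $f^+=\frac32-\kappa+o\le\frac32+\kappa\le3$, and nonmembers have $g^-=\kappa$ and $f^+=o\le2\kappa$.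
\item $x(y)=3$, missing word $r$. Let $g=\frac{15}{16}$ on the two edges into $r$, which carry $\frac98$. At $r$: $g^-=\frac{15}8\le\lambda$ and $f^+=o\le\frac94\le\kappa+\frac{15}8$. At the neighbors of $r$: $g^+=\frac{15}{16}\le\kappa$ and $f^+=\frac3{16}+o\le3$. At the word opposite $r$: $g^+=0$ and $f^+=\frac34+o\le3$.
\end{itemize}
Lemma~\ref{lem:col} gives the claim.
\end{proof}

\section{The case $\lambda_h<7/4$}\label{sec:low}

This is Example~\ref{ex:base} in general form.

\begin{proposition}\label{prop:low}
Let $h$ be critical with $\lambda_h<\frac74$. If $T_h$ has a good embedding, then so does $T_{h+2}$.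
\end{proposition}

\begin{proof}
Put $\lambda=\lambda_h$ and $n=n_h$; then $n_{h+2}=n+3$ and $\lambda_{h+2}=\frac98\lambda$ by Lemma~\ref{lem:arith}(d).

\emph{Construction.} Take a dyadic rounding of the service in (G1). Since $2\lambda\in(3,\frac72)$ and $4\lambda\in(6,7)$, pairs have load $3$ or $4$ and quads have load $6$ or $7$; we speak of $6$-\emph{quads} and $7$-\emph{quads}. A $7$-quad has exactly one light vertex. In a $6$-quad both pairs have load $3$, so each has a heavy and a light end. Lift, and apply $L_7$ over the $7$-quads and $L_6$ over the $6$-quads. This embeds $T_{h+2}$ in $Q_{n+3}$. Its leaves are the facet $b=1$, which gives (G0), and the vertices $(y,w,0)$ with $w\in P_y$, where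
\begin{equation}\label{eq:lowP}
\begin{array}{lll}
7\text{-quads:} & P_y=\{11\}\ (y\text{ heavy}), & P_y=\{11,10\}\ (y\text{ light});\\
6\text{-quads:} & P_y=\emptyset\ (y\text{ heavy}), & P_y=\{10\}\ (y\text{ light}).
\end{array}
\end{equation}

\emph{(G1).} Apply Lemma~\ref{lem:crit} with $m=n$. Here $\lambda_{h+2}\in(\frac{27}{16},\frac{63}{32})$, so $\kappa>\frac{33}{32}$. The pairs of a $7$-quad have $x$-values $(1,1)$ and $(1,2)$, those of a $6$-quad $(0,1)$ and $(0,1)$. Therefore
\begin{equation}\label{eq:lowo}
o_0+o_1\le
\begin{cases}
0+\frac3{16} & \text{in a $7$-quad if } x(y)=1,\\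
\frac38+\frac3{16} & \text{in a $7$-quad if } x(y)=2,\\
0+0 & \text{in a $6$-quad if } x(y)=0,\\
\frac38+0 & \text{in a $6$-quad if } x(y)=1.
\end{cases}
\end{equation}
A quad $v$ has $x(v)=3\ell(v)-16$, namely $5$ or $2$. So $x(B)=3\ell(B)-4|B|$ for dyadic $B$ of dimension $k\ge2$, and $\Delta_k(x)\le3$ by \eqref{eq:dyadic}. This gives $\sum_{k\ge2}o_k<\frac98\sum_{k\ge2}2^{-k}=\frac9{16}$. Hence $o<\frac38+\frac9{16}<\kappa$ if $x(y)\le1$, and $o<\frac98<2\kappa$ if $x(y)=2$.

\emph{(G2).} Order the coordinates as in $(y,w,b)$. For $k\le4$ use $\Delta_k\le2^k\le16$. For $k\ge5$ a dyadic cube of dimension $k$ is $B\times Q_3$ with $B$ dyadic of dimension $k-3\ge2$. Over a quad $v$ there are $32-|U_h\cap v|-4\ell(v)=|F_h\cap v|+4(7-\ell(v))$ free vertices. Summing over the quads in two siblings and using $\Delta_{k-3}(\ell)\le1$, we get $\Delta_k(F_{h+2})\le16+4(k-3)+4\le16+4k$.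
\end{proof}

If $\lambda_h>\frac74$, the average load of a quad exceeds $7$, so some quad has load $8$, and there is no reason for it to be free. This is why the other two cases need new ideas.

\section{The case $\lambda_h>16/9$}\label{sec:high}

\begin{proposition}\label{prop:high}
Let $h$ be critical with $\lambda_h>\frac{16}9$. If $T_h$ has a good embedding, then so does $T_{h+3}$.
\end{proposition}

Put $\lambda=\lambda_h$, $n=n_h$, $N=2^n$; then $n_{h+3}=n+5$ and $\lambda_{h+3}=\frac{27}{32}\lambda$. Over each $y\in Q_n$ there will be $32$ vertices, and on average $\lambda$, $3\lambda\in(\frac{16}3,6)$ and $9\lambda\in(16,18)$ tree vertices of the three new levels. Space is not the issue. The issue is (G0): if five vertices of level $h+2$ lie over $y$, they have $15$ children, one too few to fill the $16$ vertices over $y$ in the top facet, and a neighbor with six must lend one. We therefore prescribe in advance which $y$ get five and which get six, along a cycle through $Q_n$ that is compatible with the dyadic cubes.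

\subsection{Quotas along a Gray code}

For $0\le j<N$ with binary digits $j_1\dots j_n$, most significant first, let $\gamma(j)\in Q_n$ have $i$th coordinate $j_{i-1}+j_i\bmod2$, where $j_0=0$. This is the reflected Gray code. Passing from $j$ to $j+1$ modulo $N$ flips the digits $j_i,\dots,j_n$ for some $i$, and this changes only the $i$th coordinate of $\gamma(j)$; so cyclically consecutive vertices are adjacent. The first $r$ coordinates of $\gamma(j)$ determine, and are determined by, the first $r$ digits of $j$; so $\gamma$ is a bijection and each dyadic cube is an interval of the cycle. Define the \emph{quota}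
\[
e(\gamma(j))=\lfloor3\lambda(j+1)\rfloor-\lfloor3\lambda j\rfloor .
\]
Since $3\lambda N=3^{h+2}$ is an integer, the right side is $N$-periodic in $j$, and by telescoping the sum of $e$ over any cyclic interval of length $L$ is $\lfloor3\lambda L\rfloor$ or $\lceil3\lambda L\rceil$. Consequently:
\begin{itemize}
\item[(E1)] $e(y)\in\{5,6\}$, $e(Q_n)=3^{h+2}$, and $\Delta_k(e)\le1$ for all $k$;
\item[(E2)] a quad has $e$-sum at least $\lfloor12\lambda\rfloor\ge21$, so at most three of its vertices have $e=5$;
\item[(E3)] three cyclically consecutive vertices have $e$-sum at least $\lfloor9\lambda\rfloor\ge16$, so one of them has $e=6$.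
\end{itemize}
Property (E3) is where $\lambda>\frac{16}9$ is needed.

\subsection{Levels $h+1$ and $h+2$}

Take a dyadic rounding $\ell$ of the service in (G1). Since $4\lambda\in(7,8)$, quads have load $7$ or $8$, so each has at most one light vertex. Lifting gives $T_{h+1}\subset Q_{n+2}$ with leaves $(y,01)$ for all $y$ and $(y,10)$ for heavy $y$.

\begin{lemma}\label{lem:quota}
$S_{h+1}$ serves the demand $\mu(y,00)=\mu(y,11)=1$, $\mu(y,10)=2$, $\mu(y,01)=e(y)-4$.
\end{lemma}

\begin{proof}
The supply over $y$ is $3\ell(y)$ and the demand is $e(y)$. The large local deficit over a light vertex is covered by its two neighbors in the quad, and the remaining imbalance is relayed through the vertices $(y,01)$, all of which are sources. In a $7$-quad let $z$ be the light vertex, $u,u'$ its neighbors in the quad and $z^\circ$ the opposite vertex. Let $\psi$ be a flow on $Q_n$, to be chosen. Every source $(y,01)$ sends $\psi(y,y')$ to $(y',01)$ and $e(y)-4-\psi^-(y)$ to itself. In addition: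
\begin{itemize}
\item if $y$ is one of $z,u,u'$ in a $7$-quad, $(y,01)$ sends $1$ to each of $(y,00),(y,11)$; the sources $(u,10)$ and $(u',10)$ send $2$ to themselves and $1$ to $(z,10)$;
\item for every other $y$, both $(y,01)$ and $(y,10)$ send $\frac12$ to each of $(y,00),(y,11)$, and $(y,10)$ sends $2$ to itself.
\end{itemize}
Then $(y,00)$ and $(y,11)$ receive $1$, $(y,10)$ receives $2$, and $(y,01)$ receives $e(y)-4$. The sources $(y,10)$ send $3$. The sources $(y,01)$ send $3$, in nonnegative amounts, if and only if
\begin{equation}\label{eq:psi}
\psi^+-\psi^-=\nu\qquad\text{and}\qquad\psi^-\le e-4,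
\end{equation}
where $\nu=5-e$ at the vertices $z,u,u'$ of $7$-quads and $\nu=6-e$ elsewhere. So $\psi$ must carry $\nu$ to $0$.

Let $v$ be a quad, $K$ the set of its vertices with $e=5$, so that $|K|\le3$ by (E2), and $\bar\nu=\nu(v)/4$. On an $8$-quad $\nu=1_K$ and $\bar\nu=|K|/4$; on a $7$-quad $\nu=1_K+1_{\{z^\circ\}}-1$ and $\bar\nu=(|K|-3)/4$. Inside $v$ take the flow $\theta_K$, respectively $\theta_K+\theta_{\{z^\circ\}}$ with opposite amounts canceled; it carries $\nu$ to $\bar\nu$ on $v$. Then apply the exchanges at scales $2,\dots,n-1$ to $\nu$. In both kinds of quad $\nu(v)=3\ell(v)-e(v)$, so $\Delta_k(\nu)\le3+1$ for $k\ge2$ and $\nu(Q_n)=3\cdot3^{h+1}-3^{h+2}=0$. Hence the sum $\psi$ of all these flows carries $\nu$ to $0$.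

It remains to bound the inflow. Let $i$ and $o$ be the inflow and outflow of the exchanges at a vertex of $v$. By Lemma~\ref{lem:avg}, $i+o<\sum_{k\ge2}2\cdot2^{-k}=1$, and $o-i=\bar\nu$, so $i<(1-\bar\nu)/2$. We need $\psi^-\le1$ on $K$ and $\psi^-\le2$ off $K$. In an $8$-quad $i<\frac12$, and $\theta_K$ contributes at most $\frac18$ on $K$ and $\frac34$ off $K$. In a $7$-quad $i<(7-|K|)/8$, and $\theta_{\{z^\circ\}}$ has inflow $\frac38$ at $u,u'$, $\frac14$ at $z$ and $0$ at $z^\circ$. Off $K$ we get $\psi^-<\frac34+\frac38+\frac78=2$. On $K$ we get $\psi^-<\frac18+\frac38+\frac12=1$ if $|K|=3$ and $\psi^-<0+\frac38+\frac58=1$ if $|K|=2$. If $|K|=1$, then $i<\frac34$, and the inflow inside the quad at the member of $K$ is $0$ for $K=\{z^\circ\}$, at most $\frac14$ for $K=\{z\}$, and $0$ for $K=\{u\}$ or $\{u'\}$, because then the amounts $\frac38$ that $\theta_K$ and $\theta_{\{z^\circ\}}$ send along the edge between that vertex and $z^\circ$ cancel. So \eqref{eq:psi} holds.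
\end{proof}

Since $\mu$ takes the integer values $1$ and $2$, Lemma~\ref{lem:round} with the family of singletons gives an integral service with load exactly $\mu$. Lifting embeds $T_{h+2}$ in $Q_{n+4}=\{(y,w,w')\}$. The tree $T_{h+1}$ occupies vertices with $w'=00$, no vertex with $w'=11$ is used, and the $e(y)$ leaves over $y$ are $(y,w,01)$ for all four $w$, $(y,10,10)$, and $(y,01,10)$ if $e(y)=6$.

\subsection{Level $h+3$}

Add a coordinate $b$ and put $T_{h+2}$ into the facet $b=0$. Every $y$ with $e(y)=5$ receives a \emph{loan} from its successor on the Gray cycle if the successor has $e=6$, and otherwise from its predecessor, which then has $e=6$ by (E3). A vertex with $e=6$ gives $k\in\{0,1,2\}$ loans. If $y'$ gives a loan to $y$, then $(y,01,10,1)$ becomes a child of $(y',01,10,0)$; the distance is $2$ because $y,y'$ are adjacent. The other children stay over the same $y$. Each $(y,w,01,0)$ has the children $(y,w,01,1)$, $(y,w,00,1)$, $(y,w,11,1)$. The children of $c=(y,10,10,0)$ and, if $e(y)=6$, the remaining $3-k$ children of $c^*=(y,01,10,0)$ are given by the following table, whose columns are labeled by $(w,w',b)$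 and whose entries are the parents.
\[
\begin{array}{l|cccc|cc|c}
 & (00,10,1) & (01,10,1) & (11,10,1) & (10,10,1) & (01,11,0) & (10,11,0) & x(y)\\ \hline
e=5 & c & \text{loan} & c & c & \cdot & \cdot & 0\\
e=6,\ k=2 & c & c^* & c & c & \cdot & \cdot & 0\\
e=6,\ k=1 & c^* & c^* & c & c & \cdot & c & 1\\
e=6,\ k=0 & c^* & c^* & c & c & c^* & c & 2
\end{array}
\]
Each of these children differs from its parent in $b$ and at most one bit of $w$ or $w'$, or only in one bit of $w'$. Over each $y$ the twelve vertices with $b=1$, $w'\ne10$ are used by the children of the $(y,w,01,0)$, and the four with $b=1$, $w'=10$ once each by the table. The children with $b=0$ have $w'=11$ and so avoid $T_{h+2}$. Thus $T_{h+3}$ is embedded in $Q_{n+5}$ and (G0) holds. The last column gives the number $x(y)$ of leaves with $b=0$ over $y$.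

In all rows $x(y)=3e(y)-16-(\text{loans given})+(\text{loans received})$. Between two consecutive vertices of the cycle at most one loan passes, since loans go from quota $6$ to quota $5$ and a vertex receives at most one. In the sum over an interval $B$ the internal loans cancel and at most one loan crosses each end, so $x(B)$ differs from $3e(B)-16|B|$ by at most $2$. With (E1) and $0\le x\le2$ we obtain
\begin{equation}\label{eq:highx}
\Delta_0(x)\le2,\qquad\Delta_1(x)\le4,\qquad\Delta_j(x)\le3+4=7\quad\text{for all }j.
\end{equation}

\begin{proof}[End of the proof of Proposition~\ref{prop:high}]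
\emph{(G1).} Apply Lemma~\ref{lem:crit} with $m=n+2$, base vertices $(y,w)$ in this order of coordinates, and fiber word $w'$. Here $\lambda_{h+3}\in(\frac32,\frac{27}{16})$, so $\kappa>\frac{21}{16}$. The sets $P_{(y,w)}$ are contained in $\{11\}$ and are empty for $w=00,11$. So all their sizes are $0$ or $1$, and each of the pairs $\{(y,00),(y,01)\}$, $\{(y,10),(y,11)\}$ has sum at most $1$; hence $o_0+o_1\le\frac38+\frac3{16}$. Scale $j+2$ compares sibling cubes of dimension $j$ in $Q_n$, so by \eqref{eq:highx}
\[
\sum_{j\ge0}o_{j+2}\le\tfrac3{32}\sum_{j\ge0}2^{-j}\Delta_j(x)<\tfrac3{32}\big(2+2+\tfrac72\big)=\tfrac{45}{64}.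
\]
Therefore $o<\frac{36}{64}+\frac{45}{64}<\frac{84}{64}<\kappa$.

\emph{(G2).} Order the coordinates as in $(y,w,w',b)$. Over $y$ the number of free vertices is $32-1_{U_h}(y)-\ell(y)-e(y)-16-x(y)=1_{F_h}(y)+15-\ell(y)-e(y)-x(y)$. For $k\ge5$ this gives $\Delta_k(F_{h+3})\le\Delta_{k-5}(F_h)+1+1+7\le16+4(k-5)+9\le16+4k$, and for $k\le4$ the trivial bound suffices.
\end{proof}

\section{The window $7/4<\lambda<16/9$}\label{sec:window}

At a critical height $g$ with $\frac74<\lambda_g<\frac{16}9$ the next step again adds two levels and three dimensions, but some $4$-cycles must carry load $8$, and the pattern $L_8$ needs them to be free. A good embedding of $T_g$ says nothing about the local arrangement of its free vertices. We therefore go back one critical height, to $h=g-2$, redo the construction of Section~\ref{sec:low}, and use its exact output: as in Example~\ref{ex:base}, each $6$-quad leaves behind a free $4$-cycle.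

\begin{proposition}\label{prop:window}
Let $h$ be critical with $\frac{14}9<\lambda_h<\frac{128}{81}$. If $T_h$ has a good embedding, then so does $T_{h+4}$.
\end{proposition}

Put $\lambda=\lambda_h$ and $n=n_h$. By Lemma~\ref{lem:arith}(d), applied twice, $\lambda_{h+2}=\frac98\lambda\in(\frac74,\frac{16}9)$, $n_{h+2}=n+3$, $\lambda_{h+4}=\frac{81}{64}\lambda\in(\frac{63}{32},2)$ and $n_{h+4}=n+6$.

\subsection{Tiles and the two cases}

Since $\lambda<\frac74$, the construction in Proposition~\ref{prop:low} embeds $T_{h+2}$ in $Q_{n+3}=\{(y,w,b)\}$ with leaves described by \eqref{eq:lowP}. Let $v$ run over the $M=2^{n-2}$ quads of $Q_n$ and put $t=4\lambda-6\in(\frac29,\frac{26}{81})$. The loads of the quads add up to $4M\lambda=(6+t)M$, so $tM$ of them are $7$-quads and $(1-t)M$ are $6$-quads. For a dyadic cube $B$ of $Q_n$ of dimension $k\ge2$ let $N_6(B)$ be the number of $6$-quads in $B$, so that $N_6(B)=7\cdot2^{k-2}-\ell(B)$, and let $\phi(B)=|F_h\cap B|$. For siblings $B,B'$ of dimension $k\ge2$,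
\begin{equation}\label{eq:sib}
|N_6(B)-N_6(B')|\le1,\qquad|\phi(B)-\phi(B')|\le d_k:=\min(2^k,16+4k),
\end{equation}
by \eqref{eq:dyadic} and (G2). We have $d_k=2^k$ for $k\le5$, and $\sum_{k\ge6}2^{-k}=\frac1{32}$, $\sum_{k\ge6}k2^{-k}=\frac7{32}$, so
\begin{equation}\label{eq:dsum}
\sum_{k\ge2}2^{-k}d_k=4+\tfrac12+\tfrac78=\tfrac{43}8 .
\end{equation}

In $Q_{n+3}$ the facet $b=1$ is used. With $b=0$, the words $01$ and $10$ are used everywhere, the word $11$ exactly over $7$-quads, and the word $00$ exactly over $U_h$. So the free vertices are the \emph{singles} $(y,00,0)$ with $y\in F_h$, and the vertices $(y,11,0)$ with $y$ in a $6$-quad. The \emph{tiles} are the $4$-cycles $\{(y,w,b):y\in v\}$ with $v,w,b$ fixed, eight over each quad. Two of them play a role: $\tau_v$, with $(w,b)=(11,0)$, which is free if $v$ is a $6$-quad, and $\sigma_v$, with $(w,b)=(00,0)$, which contains the singles over $v$.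

The next level has $3|S_{h+2}|=\lambda_{h+2}2^{n+3}=36\lambda M=(54+9t)M$ vertices, and the $8M$ tiles hold $56M$ at load $7$. So $(9t-2)M$ tiles must have load $8$, while $(1-t)M$ free tiles are available. This suffices if and only if $t\le\frac3{10}$. Otherwise $(10t-3)M$ further tiles get load $8$ without being free; each produces four leaves too many, and these must end up in the places over singles. We let the overloaded tiles be tiles $\sigma_v$, chosen with a density proportional to that of the singles, so that the surplus arises close to the room. Define
\[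
\begin{array}{lll}
\text{Case I }(t\le\frac3{10}): & \rho_\tau=\dfrac{9t-2}{1-t}, & \rho_\sigma=0;\\[2ex]
\text{Case II }(t>\frac3{10}): & \rho_\tau=1, & \rho_\sigma=\dfrac{4(10t-3)M}{|F_h|}.
\end{array}
\]
In Case~I, $0<\rho_\tau\le1$ because $\frac29<t\le\frac3{10}$. In Case~II we use $|F_h|=4M-\frac12(4M\lambda-1)=(1-\frac t2)M+\frac12$. The inequality $t<\frac{26}{81}$ is equivalent to $4(10t-3)<1-\frac t2$, so $0<\rho_\sigma<1$: there are more singles than surplus leaves. This is where the upper bound on $\lambda$ enters. Finally let $\alpha_v=\rho_\tau$ for $6$-quads, $\alpha_v=0$ for $7$-quads, and $\beta_v=\rho_\sigma\phi(v)/4$; thus $0\le\alpha_v\le1$ and $0\le\beta_v<1$.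

\subsection{A demand with bumps on the chosen tiles}

Rounding the constant demand $\lambda_{h+2}$ would scatter the tiles of load $8$. A tile whose demand is exactly $7$ gets load exactly $7$, so we lower the demand to $\frac74$ and put the rest on the tiles $\tau_v$ and $\sigma_v$.

\begin{lemma}\label{lem:bump}
$S_{h+2}$ serves the demand $\mu$ that equals $\frac74+\frac{\alpha_v}4$ on $\tau_v$, $\frac74+\frac{\beta_v}4$ on $\sigma_v$, and $\frac74$ on all other tiles.
\end{lemma}

\begin{proof}
The total demand is $56M+\rho_\tau(1-t)M+\frac14\rho_\sigma|F_h|$. The last two terms add up to $(9t-2)M$ in Case~I and to $(1-t)M+(10t-3)M=(9t-2)M$ in Case~II, so the total equals the supply $(54+9t)M$.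

We apply Lemma~\ref{lem:col} with columns $(y,w)$ and $S_0=\{(y,w):w\in P_y\}$. Fix $y\in v$, and write $\alpha=\alpha_v$, $\beta=\beta_v$, $x=|P_y|$. On the fiber of $y$ the function in (C1) is $3\cdot1_{P_y}-\frac12$, diminished by $\frac\alpha4$ at $w=11$ and by $\frac\beta4$ at $w=00$. To $3\theta_{P_y}$ we add a \emph{bump flow}: each of the words $01,10$ sends
\[
\xi=\tfrac{3\alpha-\beta}{32}\ \text{ to }11\qquad\text{and}\qquad\zeta=\tfrac{3\beta-\alpha}{32}\ \text{ to }00,\qquad\text{where }-\tfrac1{32}\le\xi,\zeta\le\tfrac3{32}.
\]
Since $-\frac\alpha4+2\xi=-\frac\beta4+2\zeta=-(\xi+\zeta)=-\frac{\alpha+\beta}{16}$, the value on the fiber becomes the constant $\frac34\tilde x(y)-\frac12$ with $\tilde x(y)=x(y)-\frac{\alpha+\beta}{12}$. For each $w$ apply the exchanges at all scales to $\frac34\tilde x-\frac12$. The result is a constant, and it is $0$ because supply equals demand. So (C1) holds.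

Let $o=\sum_ko_k$ be the outflow of the exchanges, with $o_k$ as in Lemma~\ref{lem:crit} but for $\tilde x$. As $\tilde x-x$ is constant on quads, \eqref{eq:lowo} still holds. For $B$ of dimension $k\ge2$ we have $\tilde x(B)=5\cdot2^{k-2}-(3+\frac13\rho_\tau)N_6(B)-\frac1{12}\rho_\sigma\phi(B)$, so by \eqref{eq:sib} and \eqref{eq:dsum}
\[
\sum_{k\ge2}o_k\le\sum_{k=2}^{n-1}\tfrac38\,2^{-k}\big(\tfrac{10}3+\tfrac{d_k}{12}\big)<\tfrac58+\tfrac{43}{256}<\tfrac{13}{16}.
\]
Hence in a $7$-quad $o<1$ if $x=1$ and $o<\frac{11}8$ if $x=2$; in a $6$-quad $o<\frac{13}{16}$ if $x=0$ and $o<\frac{19}{16}$ if $x=1$. Put $\kappa_w=3-\mu(y,w,0)$. Then $\kappa_{01}=\kappa_{10}=\frac54$, $\kappa_{11},\kappa_{00}\ge1$, and $\kappa_{11}=\frac54$ in $7$-quads. We choose $g$ as a part of the fiber flow and let $f$ be the rest. In all cases $g^-\le1<\mu$, so it remains to check $g^+\le\kappa_w$, $f^+\le3$ for $w\in P_y$, and $f^+\le\kappa_w+g^-$ for $w\notin P_y$.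
\begin{itemize}
\item \emph{$7$-quad, $P_y=\{11\}$.} Here $\xi=-\frac\beta{32}$ and $\zeta=\frac{3\beta}{32}$. The fiber flow is $\frac98+\frac\beta{32}$ on $11\to01$ and $11\to10$, and $\frac38+\frac{3\beta}{32}$ on $01\to00$ and $10\to00$. Let $g=\frac58$ on the two edges from $11$. At $11$: $g^+=\frac54$, $f^+<1+\frac1{16}+1$. At $01,10$: $f^+<\frac38+\frac3{32}+1<\frac54+\frac58$. At $00$: $f^+<1$.
\item \emph{$7$-quad, $P_y=\{11,10\}$.} The fiber flow is $\frac32+\frac\beta{32}$ on $11\to01$, $\frac32+\frac{3\beta}{32}$ on $10\to00$, $\frac\beta{32}$ on $11\to10$, and $\frac{3\beta}{32}$ on $01\to00$. Let $g=1$ on $11\to01$ and $10\to00$. At $11,10$: $g^+=1$, $f^+<\frac12+\frac3{32}+\frac{11}8$. At $01,00$: $f^+<\frac3{32}+\frac{11}8<1+1$.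
\item \emph{$6$-quad, $P_y=\emptyset$.} Let $g=0$. At $01,10$: $f^+<\frac3{32}+\frac3{32}+\frac{13}{16}=1$. At $11,00$: $f^+<\frac2{32}+\frac{13}{16}<1$.
\item \emph{$6$-quad, $P_y=\{10\}$.} After cancellation the fiber flow is $\frac98+\xi$ on $10\to11$, $\frac98+\zeta$ on $10\to00$, $\frac38-\xi$ on $11\to01$, and $\frac38-\zeta$ on $00\to01$, all positive. Let $g=\frac58$ on the two edges from $10$. At $10$: $g^+=\frac54$, $f^+<1+\frac3{16}+\frac{19}{16}$. At $01$: $f^+<\frac{19}{16}<\frac54$. At $11,00$: $f^+<\frac38+\frac1{32}+\frac{19}{16}=\frac{51}{32}<1+\frac58$.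
\end{itemize}
Lemma~\ref{lem:col} gives the claim.
\end{proof}

Round this service by Lemma~\ref{lem:round}, with the laminar family of singletons, tiles, and the sets $B\times Q_3$ for dyadic $B\subseteq Q_n$ of dimension at least $2$. All demands lie in $[\frac74,2]$, so all loads are $1$ or $2$. The demand of a tile is $7+\alpha_v$ for $\tau_v$, $7+\beta_v$ for $\sigma_v$, and $7$ otherwise. So every tile has load $7$ (one light vertex) or $8$ (all heavy), and load $8$ occurs only at tiles $\tau_v$ of $6$-quads, at all of them in Case~II, and at tiles $\sigma_v$, only in Case~II. Let $N_\tau(B),N_\sigma(B)$ count the tiles of load $8$ of the two kinds over $B$. For $B$ of dimension $k\ge2$ the demand over $B$ is $56\cdot2^{k-2}+\rho_\tau N_6(B)+\frac14\rho_\sigma\phi(B)$ and the load is $56\cdot2^{k-2}+N_\tau(B)+N_\sigma(B)$. These differ by less than $1$, so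
\begin{equation}\label{eq:counts}
\begin{array}{lll}
\text{Case I:} & |N_\tau(B)-\rho_\tau N_6(B)|<1, & N_\sigma(B)=0;\\
\text{Case II:} & N_\tau(B)=N_6(B), & |N_\sigma(B)-\tfrac14\rho_\sigma\phi(B)|<1.
\end{array}
\end{equation}
In Case~II the number $\frac14\rho_\sigma\phi(Q_n)=10tM-3M$ is an integer, so $4N_\sigma(Q_n)=\rho_\sigma|F_h|$.

\subsection{The leaves}

Lift to $T_{h+3}\subset Q_{n+5}$, add a coordinate, and write the vertices of $Q_{n+6}$ as $(z,w',b')$ with $z\in Q_{n+3}$ and $T_{h+3}$ in the facet $b'=0$. The \emph{base assignment} uses $L_7$ over tiles of load $7$ and $L_8$ over tiles $\tau_v$ of load $8$, which are free. Over a tile $\sigma_v$ of load $8$ it uses $L_8$ without the children $(z,00,0)$, so each parent $(z,01,0)$ over such a tile has one \emph{unplaced} child. By Table~\ref{tab:patterns}, the assigned vertices are distinct and unused, they fill the facet $b'=1$, none of them is a vertex $(z,00,0)$ with $z$ a single, and $(z,01,1)$ is always a child of $(z,01,0)$. In Case~I nothing is unplaced.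

In Case~II an unplaced child of $(z,01,0)$ can take the place $(z',01,1)$ over a neighbor $z'$, at distance $2$. This leaves a child of $(z',01,0)$ unplaced, and so on, until a single $z''$ is reached and the child goes to the free vertex $(z'',00,0)$. We describe these chains fractionally by a flow and round. Let $u=1$ on the tiles $\sigma_v$ of load $8$, let $r=\rho_\sigma$ on singles, and let $u,r$ be $0$ elsewhere on $Q_{n+3}$.

\begin{lemma}\label{lem:chain}
In Case~II there is a flow $\psi$ on $Q_{n+3}$ with $\psi^+-\psi^-=u-r$ and $\psi^-\le1$.
\end{lemma}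

\begin{proof}
The function $u-r$ vanishes outside the tiles $\sigma_v$. Let $\varepsilon(y)$ be its value at $(y,00,0)$. Then $|\varepsilon|\le1$, and within a quad the values of $\varepsilon$ differ by at most $\rho_\sigma<1$. Averaging directly among the vertices $(y,00,0)$ could overload them, so we first dilute $\varepsilon(y)$ over the other seven vertices of the cube $\{y\}\times Q_3$. Its corner $(y,00,0)$ sends $\frac7{21}\varepsilon(y)$ to each neighbor, each neighbor sends $\frac2{21}\varepsilon(y)$ to each of its two neighbors at distance $2$ from the corner, and each of those sends $\frac1{21}\varepsilon(y)$ to the antipode. The corner is left with $0$ and the others with $\frac{7-4}{21},\frac{4-1}{21},\frac3{21}$ times $\varepsilon(y)$, that is, $\varepsilon(y)/7$. For either sign of $\varepsilon(y)$ the inflow is at most $1$ at the corner and at most $\frac13$ elsewhere.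

Now, for each $(w,b)\ne(00,0)$, apply the exchanges at all scales to the function $y\mapsto\varepsilon(y)/7$ on $Q_n$. At scales $0$ and $1$ the averages compared differ by at most $\frac17$, so each of these moves at most $\frac1{14}$. On a dyadic cube $B$ of dimension $k\ge2$ the average is $(4N_\sigma(B)-\rho_\sigma\phi(B))/(7\cdot2^k)$, of absolute value less than $4/(7\cdot2^k)$ by \eqref{eq:counts}. So scale $k$ moves less than $4/(7\cdot2^k)$, and these scales together less than $\frac27$. The final average is $0$ because $4N_\sigma(Q_n)=\rho_\sigma|F_h|$. The total inflow is at most $1$ at the corners and less than $\frac13+\frac17+\frac27<1$ elsewhere.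
\end{proof}

Modify the base assignment as follows. The parent $(z,01,0)$ sends $1-\psi^-(z)$ to $(z,01,1)$, $\psi(z,z')$ to $(z',01,1)$, $r(z)$ to $(z,00,0)$, and $1$ to each of its $2-u(z)$ other children in the base assignment; the parents $(z,10,0)$ send $1$ to each of their three children. All pairs used are at distance at most $2$, and $(z,01,0)$ sends $1-\psi^-+\psi^++r+2-u=3$. Every vertex of the base assignment receives exactly $1$, and every $(z,00,0)$ with $z$ a single receives $\rho_\sigma<1$. Round by Lemma~\ref{lem:round}, with the singletons and, for each dyadic $B\subseteq Q_n$ of dimension at least $2$, the set of these vertices $(z,00,0)$ over $B$. In the integral transport each target receives at most $1$, so each parent gets three distinct children. Call a single $z$ \emph{filled} if $(z,00,0)$ receives a child, and let $\Phi(B)$ be the number of filled singles over $B$. Then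
\begin{equation}\label{eq:filled}
|\Phi(B)-\rho_\sigma\phi(B)|<1,
\end{equation}
and in Case~I no single is filled. In both cases $T_{h+4}$ is embedded in $Q_{n+6}$, the facet $b'=1$ consists of leaves, and the sets $P_z=\{w':(z,w',0)\in S_{h+4}\}$ are
\begin{equation}\label{eq:winP}
\begin{array}{ll}
\text{tiles of load }7: & \{11\}\ (z\text{ heavy}),\ \{11,10\}\ (z\text{ light});\\
\text{tiles }\tau_v\text{ of load }8: & \{11,00\};\\
\text{tiles }\sigma_v\text{ of load }8: & \{11\};
\end{array}
\end{equation}
with the word $00$ added if $z$ is a filled single, which happens only in tiles $\sigma_v$.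

\subsection{Verification of (G1)}

Apply Lemma~\ref{lem:crit} with $m=n+3$ and $x(z)=|P_z|\le3$. Here $\lambda_{h+4}>\frac{63}{32}>\frac{15}8$ and $\kappa>1$, so it suffices to show $o<1$, $o<2$, $o<\frac94$ for $x(z)=1,2,3$. Order the coordinates of $z=(y,w_1w_2,b)$ as follows: the first $n-2$ coordinates of $y$, then $w_1,w_2,b$, then the last two coordinates of $y$. The quads in this order are the tiles; scales $2,3,4$ flip $b,w_2,w_1$; and scale $k+3$ with $k\ge2$ compares $B\times Q_3$ with $B'\times Q_3$ for siblings $B,B'$ of dimension $k$ in $Q_n$.

\emph{Large scales.} Apart from filled singles, the $x$-sum of a tile is $5$ at load $7$, $8$ for $\tau_v$ of load $8$ and $4$ for $\sigma_v$ of load $8$. Hence $x(B\times Q_3)=40\cdot2^{k-2}+3N_\tau(B)-N_\sigma(B)+\Phi(B)$. In Case~I, \eqref{eq:counts} and \eqref{eq:sib} give $|N_\tau(B)-N_\tau(B')|<\rho_\tau+2\le3$, so the sums differ by at most $6$. In Case~II, $\Phi(B)-N_\sigma(B)$ is within $2$ of $\frac34\rho_\sigma\phi(B)$ by \eqref{eq:counts} and \eqref{eq:filled}, so the sums differ by less than $3+4+\frac34d_k$. In both cases, by \eqref{eq:dsum},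
\[
\sum_{k\ge2}o_{k+3}\le\tfrac3{64}\sum_{k=2}^{n-1}2^{-k}\big(7+\tfrac34d_k\big)<\tfrac3{64}\big(\tfrac72+\tfrac{129}{32}\big)<\tfrac3{64}\cdot8=\tfrac38 .
\]
This estimate and the one in Lemma~\ref{lem:bump} are the places where (G2) is needed.

\emph{Middle scales.} Fix $v$. The average of $x$ on a tile over $v$ is $\frac54$, except that it is $\frac54+s_\tau$ on $\tau_v$ with $s_\tau\in\{0,\frac34\}$, and $\frac54+s_\sigma$ on $\sigma_v$ with $s_\sigma\in[-\frac14,1]$. Scale $4$ compares the averages $\frac54+\frac14s_\sigma$ and $\frac54+\frac14s_\tau$, so $o_4\le\frac38\cdot\frac14=\frac3{32}$. Scale $3$ compares $\frac54+\frac12s_\sigma$ (for $w=00$) or $\frac54+\frac12s_\tau$ (for $w=11$) with $\frac54$, so $o_3\le\frac38\cdot\frac12=\frac3{16}$.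

\emph{Tiles of load $7$ other than $\sigma_v$.} The tile of $z$ has average $\frac54$ and every tile has average at least $1$, so $o_2\le\frac3{32}$ and $o_2+o_3+o_4\le\frac38$. The $x$-values in the tile are $1,1,1,2$. If $x(z)=1$, then $o_0=0$, $o_1\le\frac3{16}$ and $o<\frac3{16}+\frac38+\frac38<1$. If $x(z)=2$, then $o_0=\frac38$ and $o<\frac38+1<2$.

\emph{Tiles $\tau_v$ of load $8$.} Here $x=2$ on the tile, $o_0=o_1=0$, $o_2=\frac38\cdot\frac34$, and $o<\frac9{32}+\frac3{16}+\frac3{32}+\frac38<2$.

\emph{Tiles $\sigma_v$.} By \eqref{eq:winP} the $x$-values in $\sigma_v$ lie in $\{1,2,3\}$, and $3$ occurs at most once, at a light filled single. Let $p$ be the $x$-sum of the pair containing $z$ and $p'\ge2$ that of the other pair, so $s_\sigma=(p+p'-5)/4$. We have $o_0\le\frac38(x(z)-1)$, $o_2=\frac38s_\sigma^+$, $o_3=\frac38\cdot\frac12s_\sigma^+$, and therefore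
\[
o_1+o_2+o_3=\tfrac38W,\qquad W=\tfrac12(p-p')^++\tfrac32s_\sigma^+ .
\]
If $p>p'$, then $p+p'\ge5$ and $W=(7p-p'-15)/8\le(7p-17)/8$. If $p\le p'$, then $W=\frac32s_\sigma^+$. Suppose $x(z)=1$. Then $p\le4$; moreover $z$ is not filled, so at most three singles in $\sigma_v$ are filled and $s_\sigma\le\frac34$. Hence $W\le\max(\frac{11}8,\frac98)$ and $o<\frac{33}{64}+\frac3{32}+\frac38=\frac{63}{64}<1$. Suppose $x(z)\in\{2,3\}$. Then $p\le5$, so $W\le\max(\frac94,\frac32)$ and $o<\frac38(x(z)-1)+\frac{27}{32}+\frac3{32}+\frac38$. This bound is $\frac{27}{16}<2$ for $x(z)=2$ and $\frac{33}{16}<\frac94$ for $x(z)=3$.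

So Lemma~\ref{lem:crit} applies, and (G1) holds.

\subsection{Verification of (G2)}

Order the coordinates as in $(y,w,b,w',b')$. All vertices with $b'=1$ are leaves. With $b'=0$, the word $w'=01$ is used by $T_{h+3}$, the word $11$ by a leaf, and the word $10$ by $T_{h+3}$ over heavy $z$ and by a leaf over light $z$. A vertex $(z,00,0)$ is free if and only if $z$ is free in $Q_{n+3}$ and no leaf was put there. So over a quad $v$ the free vertices are four for $\tau_v$, if $v$ is a $6$-quad and $\tau_v$ has load $7$, and one for each unfilled single: at most $8$. A dyadic cube of dimension at most $7$ lies over a single quad, so $\Delta_k(F_{h+4})\le8$ for $k\le7$. For dyadic $B\subseteq Q_n$ of dimension $k\ge2$, the cube $B\times Q_6$ contains $4(N_6(B)-N_\tau(B))+\phi(B)-\Phi(B)$ free vertices. In Case~I, $\Phi=0$ and $N_6-N_\tau$ is within less than $1$ of $(1-\rho_\tau)N_6$; for siblings these integers differ by less than $3$, so the numbers of free vertices differ by at most $8+d_k$. In Case~II, $N_6=N_\tau$ and $\phi-\Phi$ is within less than $1$ of $(1-\rho_\sigma)\phi$, so they differ by at most $2+d_k$. Hence $\Delta_{k+6}(F_{h+4})\le8+16+4k\le16+4(k+6)$.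 This completes the proof of Proposition~\ref{prop:window}.

\section{The induction}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:good}]
The first critical height is $2$, which is covered by Proposition~\ref{prop:base}. Let $g$ be critical, suppose that good embeddings exist for all critical heights up to $g$, and let $g^+$ be the next critical height. By Lemma~\ref{lem:arith}(b) one of the following cases occurs, and Lemma~\ref{lem:arith}(d) determines $g^+$. If $\lambda_g<\frac74$, then $g^+=g+2$ and Proposition~\ref{prop:low} applies to $h=g$. If $\lambda_g>\frac{16}9$, then $g^+=g+3$ and Proposition~\ref{prop:high} applies to $h=g$. If $\frac74<\lambda_g<\frac{16}9$, then $g^+=g+2$. Since $\lambda_g>\frac{27}{16}=\lambda_2$, we have $g\ne2$, and by Lemma~\ref{lem:arith}(d) the critical height preceding $g$ is $h=g-2$, with $\lambda_h=\frac89\lambda_g\in(\frac{14}9,\frac{128}{81})$. Proposition~\ref{prop:window} gives a good embedding of $T_{h+4}=T_{g^+}$.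
\end{proof}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:good} and Lemma~\ref{lem:trivial}. Theorem~\ref{thm:extra}(a) is the conjunction of (G0) and (G1), and part (b) was proved in Section~\ref{sec:heights}.

\begin{thebibliography}{1}

\bibitem{ternary}
\emph{Embedding Complete Ternary Trees Into Hypercubes},
\texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1420}.

\end{thebibliography}
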